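# How far apart can two graph spectra of the same order be?

## Distance and energy on two and three vertices

All graphs are finite and simple. For a graph $G$ on $n$ vertices with adjacency matrix $A$, write its eigenvalues in sorted order, $\lambda_1(G)\ge\lambda_2(G)\ge\cdots\ge\lambda_n(G)$.

**Definition (energy, spectral distance, spectral diameter).** The energy of $G$ is $E(G)=\sum_{s}|\lambda_s(G)|$. For two non-isomorphic graphs of order $n$ the $A$-spectral distance is
$$\sigma_A(G,H)=\sum_{s=1}^n|\lambda_s(G)-\lambda_s(H)| .$$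
For $n\ge 2$ let $\mathcal G_n$ be the set of all $n$-vertex graphs up to isomorphism. The $A$-spectral diameter $\mathrm{sdi}^A(\mathcal G_n)$ is the maximum of $\sigma_A(G,H)$ over all pairs of distinct graphs in $\mathcal G_n$. Finally $E_n^{\max}=\max\{E(G):G\text{ of order }n\}$.

The empty graph has spectrum $0,\dots,0$, so its distance to $G$ is $E(G)$. Taking $G$ of maximal energy we get $\mathrm{sdi}^A(\mathcal G_n)\ge E_n^{\max}$ for every $n\ge2$. In the other direction the triangle inequality gives $\sigma_A(G,H)\le E(G)+E(H)\le 2E_n^{\max}$. A conjecture stated in "Spectral Distances In Some Sets Of Graphs" says that the lower bound is the truth: for every $n\ge2$,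
$$\mathrm{sdi}^A(\mathcal G_n)=E_n^{\max}.$$
In words: no two graphs are farther from each other than the most energetic graph is from the empty graph.

For $n=2$ there are two graphs, with spectra $(1,-1)$ and $(0,0)$, at distance $2=E_2^{\max}$. For $n=3$ there are four graphs: the empty graph, $K_2\cup K_1$ with spectrum $(1,0,-1)$, the path with spectrum $(\sqrt2,0,-\sqrt2)$, and $K_3$ with spectrum $(2,-1,-1)$. The distances to the empty graph are $2$, $2\sqrt2$ and $4$. The others are $2\sqrt2-2$ (path and $K_2\cup K_1$), $1+1+0=2$ ($K_3$ and $K_2\cup K_1$) and $(2-\sqrt2)+1+(\sqrt2-1)=2$ ($K_3$ and the path). So the maximum is $4=E(K_3)=E_3^{\max}$, as conjectured.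

The conjecture is nevertheless false, and one particular order can be settled by hand.

## An explicit pair on 27 vertices

**Theorem 1.** For $n=27$ there are two graphs with $\sigma_A=84>\frac{27}{2}(1+\sqrt{27})\ge E_{27}^{\max}$. Hence $\mathrm{sdi}^A(\mathcal G_{27})>E_{27}^{\max}$.

We need an upper bound for energies. Recall that the trace norm $\|Z\|_*$ is the sum of the singular values of $Z$; it is a norm, and for symmetric $Z$ it is the sum of the absolute values of the eigenvalues. So $E(G)=\|A\|_*$. We write $J$ for the all-ones matrix.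

**Step 1: an energy bound (Koolen–Moulton).** The matrix $J-2A$ has all entries $\pm1$, so its Frobenius norm is $n$, and Cauchy–Schwarz on its $n$ singular values gives $\|J-2A\|_*\le\sqrt n\cdot n$. As $\|J\|_*=n$, we get $2E(G)=\|J-(J-2A)\|_*\le n+n^{3/2}$. Thus
$$E_n^{\max}\le\tfrac n2\,(1+\sqrt n).\tag{1}$$

**Step 2: the graphs.** Let $H$ have the 27 vertices $a_i,b_i$ $(1\le i\le 6)$ and $c_{ij}=c_{ji}$ $(i\ne j)$, with $a_i\sim b_j$ for $i\ne j$; with $a_i\sim c_{jk}$ and $b_i\sim c_{jk}$ for $i\in\{j,k\}$; and with $c_{ij}\sim c_{kl}$ when $\{i,j\}\cap\{k,l\}=\emptyset$. (This is the intersection graph of the 27 lines.) The degree of $a_i$ or $b_i$ is $5+5$ and that of $c_{ij}$ is $2+2+6$, so $H$ is 10-regular. Permuting the indices and exchanging $a\leftrightarrow b$ are automorphisms, so the following lists of common neighbors cover all pairs.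

Adjacent pairs have exactly one common neighbor:

- $a_1,b_2$: $c_{12}$;
- $a_1,c_{12}$: $b_2$;
- $c_{12},c_{34}$: $c_{56}$.

Nonadjacent pairs have exactly five:

- $a_1,a_2$: $b_3,b_4,b_5,b_6,c_{12}$;
- $a_1,b_1$: $c_{12},c_{13},c_{14},c_{15},c_{16}$;
- $a_1,c_{23}$: $b_2,b_3,c_{14},c_{15},c_{16}$;
- $c_{12},c_{13}$: $a_1,b_1,c_{45},c_{46},c_{56}$.

**Step 3: the spectra.** Let $B$ be the adjacency matrix of $H$. Entry $(u,w)$ of $B^2$ counts common neighbors, so $B^2=10I+B+5(J-I-B)=5I-4B+5J$. The vector $\mathbf 1$ has eigenvalue $10$. On $\mathbf 1^\perp$ the eigenvalues satisfy $x^2+4x-5=0$, so they are $1$ and $-5$, with multiplicities $f,g$ such that $f+g=26$ and $10+f-5g=\operatorname{tr}B=0$. Hence $f=20$, $g=6$: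
$$\operatorname{Spec}(H)=10,\ 1^{20},\ (-5)^6 .$$
Let $G=\overline H$, with adjacency matrix $J-I-B$. On $\mathbf 1$ the eigenvalue is $26-10=16$, and on $\mathbf 1^\perp$ it is $-1-x$, so $\operatorname{Spec}(G)=16,\ 4^6,\ (-2)^{20}$.

**Step 4: the distance.** Compare sorted spectra. Position 1 contributes $|16-10|=6$. Positions 2–7 contribute $6\cdot|4-1|=18$. Positions 8–21 contribute $14\cdot|-2-1|=42$. Positions 22–27 contribute $6\cdot|-2+5|=18$. The total is $84$. Now
$$84>\tfrac{27}2(1+\sqrt{27})\iff\tfrac{56}{9}>1+\sqrt{27}\iff\tfrac{47}9>\sqrt{27}\iff 2209>2187,$$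
which is true. With (1), Theorem 1 is proved. $\blacksquare$

## What changes for general $n$: complements, skewness and a constant

The margin $84$ against $83.6\ldots$ looks like an accident. To see that it is not, shift the spectrum. For a graph $G$ put
$$S(G)=2A_G-J+I .$$
This matrix is symmetric with zero diagonal and off-diagonal entries $\pm1$. Hence $\operatorname{tr}S(G)=0$ and $\operatorname{tr}S(G)^2=n(n-1)$. Moreover $A_G+A_{\overline G}=J-I$ gives $S(\overline G)=-S(G)$: complementing a graph reflects the shifted spectrum in $0$. In the example, $S(G)$ has spectrum $9^6,\ 6,\ (-3)^{20}$ and $S(H)$ has the negatives. So up to one eigenvalue the spectrum of $S(G)$ takes two values, very unequally often: a skew spectrum, compared with its mirror image.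

Two questions remain. Which pairs of shifted spectra are farthest apart, given only the two trace identities? And are such spectra realized by graphs of every large order? The answer to both is contained in the following theorem. Let
$$\varphi=\tfrac{1+\sqrt5}2,\qquad \gamma=4\varphi^{-5/2}=\sqrt{40\sqrt5-88}=1.2011\ldots$$
(The two expressions agree: $\varphi^{-3}=\sqrt5-2$ and $\varphi^{-2}=\frac{3-\sqrt5}2$, so $16\varphi^{-5}=8(\sqrt5-2)(3-\sqrt5)=40\sqrt5-88$. Since $\sqrt5>2.236$, $\gamma^2>1.44$, so $\gamma>1.2$.)

**Theorem 2.** For all $n\ge2$,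
$$\mathrm{sdi}^A(\mathcal G_n)\le\tfrac\gamma2\,n\sqrt{n-1}+n,$$
and
$$\lim_{n\to\infty}\frac{\mathrm{sdi}^A(\mathcal G_n)}{n^{3/2}}=\frac\gamma2=2\varphi^{-5/2},\qquad\lim_{n\to\infty}\frac{\mathrm{sdi}^A(\mathcal G_n)}{E_n^{\max}}=\gamma>1.2 .$$
In particular the conjectured equality fails for all sufficiently large $n$.

## From graphs to probability laws of mean zero and variance one

The purpose of this section is to turn the upper bound into a question about probability measures on the line.

**Definition ($W_1$).** For probability measures $\mu,\nu$ on $\mathbb R$ with finite first moments and distribution functions $F_\mu,F_\nu$, put $W_1(\mu,\nu)=\int_{\mathbb R}|F_\mu-F_\nu|\,dt$.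

**Lemma 3.** Let $F^{-1}(u)=\inf\{t:F(t)\ge u\}$ denote the quantile function. Then
$$W_1(\mu,\nu)=\int_0^1|F_\mu^{-1}(u)-F_\nu^{-1}(u)|\,du=\max_{\psi}\Big(\int\psi\,d\mu-\int\psi\,d\nu\Big),$$
the maximum being over 1-Lipschitz functions $\psi:\mathbb R\to\mathbb R$, and it is attained.

**Proof.** We have $F^{-1}(u)\le t$ if and only if $u\le F(t)$. So $|F_\mu^{-1}(u)-F_\nu^{-1}(u)|=\int|1_{u\le F_\mu(t)}-1_{u\le F_\nu(t)}|\,dt$. Integrate over $u$ and exchange the integrals; the inner integral over $u$ is $|F_\mu(t)-F_\nu(t)|$.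

For the second formula write $\psi(t)=\psi(0)+\int_0^\infty\psi'(s)1_{s<t}\,ds-\int_{-\infty}^0\psi'(s)1_{t\le s}\,ds$, which is valid since $\psi$ is the integral of its bounded derivative. Integrating against $\mu$ gives $\int\psi\,d\mu=\psi(0)+\int_0^\infty\psi'(1-F_\mu)\,ds-\int_{-\infty}^0\psi'F_\mu\,ds$. Subtracting the same for $\nu$,
$$\int\psi\,d\mu-\int\psi\,d\nu=\int\psi'\,(F_\nu-F_\mu)\,ds .$$
As $|\psi'|\le1$ this is at most $W_1(\mu,\nu)$, with equality for $\psi'=\operatorname{sign}(F_\nu-F_\mu)$. $\square$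

If $\mu$ and $\nu$ are the uniform measures on two sorted $n$-tuples $(x_s),(y_s)$, the quantile formula reads $W_1=\frac1n\sum_s|x_s-y_s|$. We may use nonincreasing quantile functions $u\mapsto F^{-1}(1-u)$ just as well.

Let $\mathcal P$ be the set of probability measures on $\mathbb R$ with mean $0$ and second moment at most $1$.

**Proposition 4.** The maximum $M=\max_{\mu,\nu\in\mathcal P}W_1(\mu,\nu)$ exists, and $M=\gamma$.

**Deduction of the upper bound in Theorem 2 from Proposition 4.** We use Weyl's monotonicity: if $X$ is positive semidefinite then $\lambda_s(Z+X)\ge\lambda_s(Z)$ for all $s$. Let $G,G'$ have order $n\ge2$, and let $\theta_1\ge\dots\ge\theta_n$ and $\theta_1'\ge\dots\ge\theta_n'$ be the eigenvalues of $S(G)$ and $S(G')$. The trace identities say that the numbers $\theta_s/\sqrt{n-1}$ have mean $0$ and mean square $1$, and likewise for $\theta_s'$. So Proposition 4 gives $\sum_s|\theta_s-\theta'_s|\le\gamma n\sqrt{n-1}$.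

Now $A_G=\frac12(S(G)-I)+\frac12J$ and $\frac12J$ is positive semidefinite, so $\lambda_s(G)=\frac12(\theta_s-1)+d_s$ with $d_s\ge0$. Taking traces, $\sum d_s=0-\frac12(0-n)=\frac n2$. Similarly $\lambda_s(G')=\frac12(\theta'_s-1)+d'_s$. Hence
$$\sigma_A(G,G')\le\tfrac12\sum|\theta_s-\theta_s'|+\sum d_s+\sum d_s'\le\tfrac\gamma2n\sqrt{n-1}+n.\qquad\blacksquare$$

So how large can $W_1$ be on $\mathcal P$? If $\nu=\delta_0$ then $W_1(\mu,\delta_0)=\int|t|\,d\mu\le1$, with equality for the fair law on $\pm1$. This is the continuous version of "compare with the empty graph", and the conjecture amounts asymptotically to $M=1$. A skew law and its reflection do better.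

**Example.** For $0<x<\frac12$ put $l=\sqrt{x/(1-x)}<1$. Let $\mu_x$ have mass $x$ at $1/l$ and mass $1-x$ at $-l$, and let $\nu_x$ be its reflection $t\mapsto-t$. The mean is $x/l-(1-x)l=0$ and the second moment is $x/l^2+(1-x)l^2=(1-x)+x=1$. The nonincreasing quantile functions are $1/l$ on $(0,x)$, $-l$ on $(x,1)$ for $\mu_x$, and $l$ on $(0,1-x)$, $-1/l$ on $(1-x,1)$ for $\nu_x$. So
$$W_1(\mu_x,\nu_x)=2x(1/l-l)+2l(1-2x)=2(1-x)l-2xl+2l(1-2x),$$
that is,
$$W_1(\mu_x,\nu_x)=4(1-2x)\sqrt{\tfrac{x}{1-x}} .\tag{2}$$
At $x=\frac15$ this is $1.2$. Hence $M\ge1.2>1$.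

**A first attempt at the upper bound.** Let $f,g$ be the nonincreasing quantile functions of $\mu,\nu\in\mathcal P$. By Cauchy–Schwarz,
$$W_1=\int_0^1|f-g|\le\Big(\int f^2+\int g^2-2\int fg\Big)^{1/2}\le\sqrt2,$$
because $\int fg=\int fg-\int f\int g=\frac12\iint(f(x)-f(y))(g(x)-g(y))\,dx\,dy\ge0$ for two nonincreasing functions of mean $0$. This gives Theorem 2's upper bound with $\sqrt2$ in place of $\gamma$. The constant $\sqrt2$ is not attained: equality needs $\int f^2=\int g^2=1$ and $\int fg=0$; but if $f$ and $g$ are both nonconstant, then $(f(x)-f(y))(g(x)-g(y))>0$ for $x$ near $0$ and $y$ near $1$, so $\int fg>0$; and a constant function of mean $0$ has $\int f^2=0$. The two inequalities lose at the same time and neither controls the loss in the other. We need to know what an optimal pair looks like.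

A count of constraints is the next thing to try. For a linear functional on $\mathcal P$, three constraints (mass, mean, second moment) let one look for optimizers with at most three atoms. Two three-atom laws with second moment $1$ still have $2(6-3)=6$ free parameters. The following section shows that two atoms each suffice, by moving both measures at the same time.

## Optimal pairs have two atoms each

**Step 1: an optimal pair exists.** For $\mu\in\mathcal P$ and $t>0$, Chebyshev's inequality gives $1-F_\mu(t)\le t^{-2}$ and $F_\mu(-t)\le t^{-2}$. So the difference of two such distribution functions is at most $\min(1,t^{-2})$ in absolute value, an integrable function. Take $(\mu_k,\nu_k)$ in $\mathcal P$ with $W_1(\mu_k,\nu_k)\to\sup W_1$. By Helly's theorem we may pass to a subsequence along which the distribution functions converge almost everywhere; the tail bounds pass to the limits, which therefore belong to probability measures $\mu,\nu$. Dominated convergence gives $W_1(\mu_k,\nu_k)\to W_1(\mu,\nu)$. It also gives mean $0$ for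 the limits, because the mean is $\int_0^\infty(1-F)\,dt-\int_{-\infty}^0F\,dt$. Finally $\int t^2d\mu=\int_0^\infty2t\,(1-F_\mu(t)+F_\mu(-t))\,dt$, so Fatou's lemma gives second moment at most $1$. So $\mu,\nu\in\mathcal P$ and the maximum $M$ is attained.

From now on fix a pair $(\mu,\nu)$ with $W_1(\mu,\nu)=M$ and a 1-Lipschitz $\psi$ with $\int\psi\,d\mu-\int\psi\,d\nu=M$. For every $\mu'\in\mathcal P$ we have $\int\psi\,d\mu'-\int\psi\,d\nu\le W_1(\mu',\nu)\le M$, so $\mu$ maximizes $\int\psi$ over $\mathcal P$. In the same way $\nu$ maximizes $\int(-\psi)$.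

**Step 2: quadratic multipliers.** This step replaces $\psi$, on the support of $\mu$, by a quadratic polynomial, so that integrals depend only on moments.

**Lemma 5.** There is $Q(t)=q_0+q_1t+q_2t^2$ with $q_2\ge0$, $Q\ge\psi$ on $\mathbb R$, $Q=\psi$ on $\operatorname{supp}\mu$ and $q_0+q_2=\int\psi\,d\mu$. If $q_2>0$ then $\int t^2d\mu=1$.

**Proof.** For $s\ge m^2$ let $\Phi(m,s)$ be the supremum of $\int\psi\,d\eta$ over probability measures $\eta$ with mean $m$ and second moment at most $s$. It is finite because $|\psi(t)|\le|\psi(0)|+|t|$. It is concave on the convex set $\{s\ge m^2\}$, since mixtures of competitors are competitors for the mixed moments. It is nondecreasing in $s$. The point $(0,1)$ is interior, so there is a supergradient: $\Phi(m,s)\le\Phi(0,1)+q_1m+q_2(s-1)$ for all $(m,s)$. Taking $m=0$, $s>1$ and using monotonicity gives $q_2\ge0$. Taking $\eta=\delta_t$, so $(m,s)=(t,t^2)$, gives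
$$\psi(t)\le\Phi(0,1)+q_1t+q_2(t^2-1)=:Q(t).$$
Here $q_0=\Phi(0,1)-q_2$, and $\Phi(0,1)=\int\psi\,d\mu$ as $\mu$ is optimal. Integrate over $\mu$:
$$\int\psi\,d\mu\le\int Q\,d\mu=\Phi(0,1)-q_2\Big(1-\int t^2d\mu\Big)\le\Phi(0,1)=\int\psi\,d\mu .$$
So equality holds throughout. The second equality says $q_2(1-\int t^2d\mu)=0$. The first says that the continuous function $Q-\psi\ge0$ has $\mu$-integral $0$, so it vanishes on $\operatorname{supp}\mu$. $\square$

Applied to $\nu$ and $-\psi$, the lemma gives $R(t)=r_0+r_1t+r_2t^2$ with $r_2\ge0$, $R=-\psi$ on $\operatorname{supp}\nu$, $r_0+r_2=-\int\psi\,d\nu$, and $\int t^2d\nu=1$ if $r_2>0$. Put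
$$a=q_0+r_0,\qquad b=q_2+r_2\ge0,\qquad d=-(q_1+r_1).$$
Then $a+b=\int\psi\,d\mu-\int\psi\,d\nu=M$.

**Step 3: moving both measures by the same affine map.** The idea is to reweight $\mu$ and $\nu$ on their own supports and then apply one map $t\mapsto\rho t+\tau$ to both, so that the images stay in $\mathcal P$. The test function is carried along, and the new value turns out to be a convex function of the parameters. A convex function cannot have a strict-type interior maximum, which is the contradiction we want.

**Definition (admissible).** For $\rho>0$, $\tau\in\mathbb R$, the pair $(\rho,\tau)$ is admissible for $\mu$ if there is a probability measure $\tilde\mu$ with $\operatorname{supp}\tilde\mu\subseteq\operatorname{supp}\mu$ whose image $\mu'$ under $t\mapsto\rho t+\tau$ has mean $0$ and second moment at most $1$, and equal to $1$ if $q_2>0$. Admissibility for $\nu$ is defined in the same way with $r_2$. For example, $(1,0)$ is admissible for both, with $\tilde\mu=\mu$ and $\tilde\nu=\nu$.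

**Lemma 6.** If $(\rho,\tau)$ is admissible for both $\mu$ and $\nu$, then
$$F(\rho,\tau):=a\rho+d\tau+b\,\frac{1+\tau^2}\rho\ \le\ M=F(1,0).\tag{3}$$

**Proof.** The function $\psi_{\rho,\tau}(u)=\rho\,\psi((u-\tau)/\rho)$ is 1-Lipschitz. As $\mu'$ has mean $0$, $\int t\,d\tilde\mu=-\tau/\rho$. Then $\int u^2d\mu'=\rho^2\int t^2d\tilde\mu+2\rho\tau(-\tau/\rho)+\tau^2$, so $\int t^2d\tilde\mu=(\int u^2d\mu'+\tau^2)/\rho^2$. Since $\psi=Q$ on $\operatorname{supp}\tilde\mu$,
$$\int\psi_{\rho,\tau}\,d\mu'=\rho\int Q\,d\tilde\mu=\rho q_0-q_1\tau+q_2\frac{1+\tau^2}\rho ;$$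
in the last term we used $\int u^2d\mu'=1$ if $q_2>0$, and nothing if $q_2=0$. Likewise $-\int\psi_{\rho,\tau}\,d\nu'=\rho r_0-r_1\tau+r_2(1+\tau^2)/\rho$. Adding, $F(\rho,\tau)=\int\psi_{\rho,\tau}d\mu'-\int\psi_{\rho,\tau}d\nu'\le W_1(\mu',\nu')\le M$. $\square$

**Step 4: which pairs are admissible.** This depends on the number of support points.

**(i) At least three support points.** If $|\operatorname{supp}\mu|\ge3$, then all $(\rho,\tau)$ near $(1,0)$ are admissible for $\mu$; the same holds for $\nu$. Take disjoint bounded open intervals $I_1<I_2<I_3$ around three support points, so $\mu(I_j)>0$, and let $v_j=\int_{I_j}(1,t,t^2)\,d\mu$. By multilinearity $\det(v_1,v_2,v_3)=\int_{I_1}\int_{I_2}\int_{I_3}(t_2-t_1)(t_3-t_1)(t_3-t_2)\,d\mu\,d\mu\,d\mu>0$. So the $v_j$ are independent. Write $m_2=\int t^2d\mu$. There are unique $c_j$ such that $\tilde\mu=(1+\sum_jc_j1_{I_j})\mu$ has total mass $1$, mean $-\tau/\rho$ and second moment $(m_2+\tau^2)/\rho^2$: the vector $\sum_j c_jv_j$ has to equal $\big(0,-\tau/\rho,(m_2+\tau^2)/\rho^2-m_2\big)$.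 This right side tends to $0$ as $(\rho,\tau)\to(1,0)$, so $c_j\to0$ and $\tilde\mu$ is a positive measure near $(1,0)$. By the computation in Lemma 6 the image $\mu'$ has mean $0$ and second moment $m_2$, which is at most $1$, and equals $1$ if $q_2>0$.

**(ii) Two support points.** Let $\operatorname{supp}\nu=\{z_1,z_2\}$; mean $0$ forces, say, $z_1>0>z_2$. The unique mean-zero law on two such points has masses $\frac{-z_2}{z_1-z_2}$ and $\frac{z_1}{z_1-z_2}$, and second moment $\frac{-z_2z_1^2+z_1z_2^2}{z_1-z_2}=-z_1z_2$. So $-z_1z_2\le1$. For $(\rho,\tau)$ near $(1,0)$ the points $\rho z_i+\tau$ still have opposite signs and carry a unique mean-zero law, with second moment $-(\rho z_1+\tau)(\rho z_2+\tau)$. If $-z_1z_2<1$, then $r_2=0$ by Lemma 5, and the new second moment is still below $1$; so all $(\rho,\tau)$ near $(1,0)$ are admissible for $\nu$. If $z_1z_2=-1$, then $(\rho,\tau)$ near $(1,0)$ is admissible whenever $(\rho z_1+\tau)(\rho z_2+\tau)=-1$.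

**(iii) One support point.** Then the measure is $\delta_0$, and $W_1$ is $\int|t|$ of the other measure, at most $1<M$. This cannot happen.

**Step 5: excluding three or more points.**

**Lemma 7.** Both $\mu$ and $\nu$ have exactly two support points.

**Proof.** Suppose not. By (iii) both have at least two. Exchanging $\mu$ and $\nu$ and replacing $\psi$ by $-\psi$ if necessary, we may assume $|\operatorname{supp}\mu|\ge3$. By (i) every $(\rho,\tau)$ near $(1,0)$ is admissible for $\mu$. For $\nu$ there are two cases.

Case A: all $(\rho,\tau)$ near $(1,0)$ are admissible for $\nu$ (three or more support points, or two with $-z_1z_2<1$). By (3) with $\tau=0$, $a\rho+b/\rho\le M$ near $\rho=1$, with equality at $\rho=1$. So the derivative $a-b$ vanishes there, and $a=b=\frac M2$. But then $a\rho+b/\rho-M=\frac M2(\rho^{1/2}-\rho^{-1/2})^2>0$ for $\rho\ne1$, a contradiction.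

Case B: $\operatorname{supp}\nu=\{z_1,z_2\}$ with $z_1z_2=-1$. Put $\varsigma=z_1+z_2$. The condition $(\rho z_1+\tau)(\rho z_2+\tau)=-1$ reads $-\rho^2+\varsigma\rho\tau+\tau^2=-1$, that is, $\rho^2-\varsigma\rho\tau=1+\tau^2$. Near $(1,0)$ it is solved by
$$\rho(\tau)=\tfrac12\Big(\varsigma\tau+\sqrt{4+(\varsigma^2+4)\tau^2}\Big).$$
On this curve $(1+\tau^2)/\rho=\rho-\varsigma\tau$, so
$$F(\rho(\tau),\tau)=a\rho(\tau)+d\tau+b(\rho(\tau)-\varsigma\tau)=M\rho(\tau)+(d-b\varsigma)\tau .$$
The square root is strictly convex in $\tau$, hence so is this function. But by (3) it is at most $M$ near $\tau=0$, with equality at $\tau=0$. A strictly convex function has no local maximum at an interior point, a contradiction. $\square$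

## Two-atom laws and the golden ratio

It remains to maximize over pairs of two-atom laws. Let $p,q\in(0,1)$ be the masses of the upper atoms of $\mu,\nu$, and $s_\mu,s_\nu\le1$ their standard deviations. The nonincreasing quantile function $f$ of $\mu$ is $s_\mu\sqrt{(1-p)/p}$ on $(0,p)$ and $-s_\mu\sqrt{p/(1-p)}$ on $(p,1)$. The function $g$ of $\nu$ is the same with $q,s_\nu$.

**Step 1: reduce to one configuration.** For bounded $\varepsilon$ on $(0,1)$, with bars denoting averages over intervals,
$$\int_0^1\varepsilon f=s_\mu\sqrt{p(1-p)}\,\big(\bar\varepsilon_{(0,p)}-\bar\varepsilon_{(p,1)}\big),\tag{4}$$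
and the same for $g$ with $q,s_\nu$. If $p=q$, then $f$ and $g$ are multiples of one function and $W_1=2\sqrt{p(1-p)}\,|s_\mu-s_\nu|\le1<M$. So $p\ne q$, and exchanging $\mu$ and $\nu$ we may assume $p<q$. On $(0,p)$ and on $(q,1)$ the difference $f-g$ is constant; on $(p,q)$ we have $f<0<g$. Hence $W_1=\int\varepsilon(f-g)$ with $\varepsilon$ equal to constants $e_1,-1,e_3\in\{\pm1\}$ on $(0,p),(p,q),(q,1)$.

If $e_1=-1$, then $\bar\varepsilon_{(0,p)}=-1\le\bar\varepsilon_{(p,1)}$, so $\int\varepsilon f\le0$ by (4), while $-\int\varepsilon g\le\|\varepsilon\|_2\|g\|_2\le1$. So $W_1\le1$. If $e_3=-1$, then $\bar\varepsilon_{(q,1)}=-1\le\bar\varepsilon_{(0,q)}$, so $-\int\varepsilon g\le0$, while $\int\varepsilon f\le1$. Again $W_1\le1$. As $M>1$, we must have $e_1=e_3=1$.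

Put $\alpha=p$, $\beta=q-p>0$, $\kappa=1-q$, so $\alpha+\beta+\kappa=1$. Then $\bar\varepsilon_{(0,p)}-\bar\varepsilon_{(p,1)}=1-\frac{\kappa-\beta}{\kappa+\beta}=\frac{2\beta}{1-\alpha}$, and $\bar\varepsilon_{(0,q)}-\bar\varepsilon_{(q,1)}=\frac{\alpha-\beta}{\alpha+\beta}-1=-\frac{2\beta}{1-\kappa}$. Inserting in (4) and using $s_\mu,s_\nu\le1$,
$$M=W_1(\mu,\nu)\le\Theta:=2\beta\Big(\sqrt{\tfrac{\alpha}{1-\alpha}}+\sqrt{\tfrac{\kappa}{1-\kappa}}\Big).$$

**Step 2: change variables.** Put $u=\sqrt{\alpha/(1-\alpha)}$, $w=\sqrt{\kappa/(1-\kappa)}$, $S=u+w$, $P=uw$. Then $1-\alpha=\frac1{1+u^2}$ and $\kappa=\frac{w^2}{1+w^2}$, so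
$$\beta=\frac1{1+u^2}-\frac{w^2}{1+w^2}=\frac{1-P^2}{(1+u^2)(1+w^2)} .$$
Since $\beta>0$, $P<1$. Also $(1+u^2)(1+w^2)=1+(S^2-2P)+P^2=S^2+(1-P)^2$. Hence
$$\Theta=\frac{2S(1-P)(1+P)}{S^2+(1-P)^2},\qquad S\ge2\sqrt P .$$

**Step 3: maximize.** If $P\le3-2\sqrt2$, then $S^2+(1-P)^2\ge2S(1-P)$ gives $\Theta\le1+P\le4-2\sqrt2<1.18<\gamma$.

If $P>3-2\sqrt2=(\sqrt2-1)^2$, then $\sqrt P>\sqrt2-1$, which is equivalent to $P+2\sqrt P-1>0$, i.e. $2\sqrt P>1-P$. The function $S\mapsto S/(S^2+(1-P)^2)$ has a derivative of the sign of $(1-P)^2-S^2$, so it decreases for $S\ge1-P$. We may therefore replace $S$ by its least possible value $2\sqrt P$; the denominator becomes $4P+(1-P)^2=(1+P)^2$. With $y=\sqrt P\in(0,1)$,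
$$\Theta\le\frac{4\sqrt P(1-P^2)}{(1+P)^2}=\frac{4y(1-y^2)}{1+y^2} .$$
The derivative of the last expression has the sign of $(1-3y^2)(1+y^2)-2y(y-y^3)=1-4y^2-y^4$, so the maximum is at $y^2=\sqrt5-2$. There $\frac{1-y^2}{1+y^2}=\frac{3-\sqrt5}{\sqrt5-1}=\frac{\sqrt5-1}2$, and the square of the maximum is $16(\sqrt5-2)\cdot\frac{3-\sqrt5}2=40\sqrt5-88=\gamma^2$. So $M\le\gamma$.

**Step 4: the value is attained.** In (2) put $y^2=x/(1-x)$; then $1-2x=\frac{1-y^2}{1+y^2}$ and (2) becomes $\frac{4y(1-y^2)}{1+y^2}$. With $y^2=\sqrt5-2$, that is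
$$x=x^*:=\frac{\sqrt5-2}{\sqrt5-1}=\frac{3-\sqrt5}4=0.1909\ldots,$$
the value is $\gamma$. So $M=\gamma$, which proves Proposition 4 and with it the upper bound in Theorem 2. $\blacksquare$

## Skew spectra for large sign matrices

For the lower bound we want, for large $n$, an almost full symmetric sign matrix $T$ of order about $n$ whose spectrum is close to $\sqrt n$ times the law $\mu_x$, with $x$ near $x^*$. Then $T$ and $-T$ play the role of a graph and its complement.

**A first attempt: tensor products.** Start from a fixed symmetric matrix $C$ of order $N$ with entries in $\{0,\pm1\}$ and a skew spectrum, and enlarge it. Recall that a Hadamard matrix of order $t$ is a $\pm1$ matrix of order $t$ with pairwise orthogonal rows, such as $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. If $W$ is a symmetric Hadamard matrix of order $t$, its eigenvalues are $\pm\sqrt t$, and the two multiplicities differ by $|\operatorname{tr}W|/\sqrt t\le\sqrt t$. The eigenvalues of $C\otimes W$ are the products. The sorted spectra of $W$ and $-W$ differ in at most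 $\sqrt t$ positions, by $2\sqrt t$ each, so the spectra of $C\otimes W$ and $-C\otimes W$ can be matched at cost at most $2t\|C\|_*$ (and sorted matching is the cheapest). Using $C\otimes J_t$ instead, the distance to its negative is at most $2\|C\otimes J_t\|_*=2t\|C\|_*$. As $\|C\|_*\le N^{3/2}$, both costs are at most $2tN^{3/2}=2n^{3/2}/\sqrt t$ with $n=Nt$, which is $o(n^{3/2})$ for fixed $N$. In the first case multiplying by $\pm\sqrt t$ symmetrizes the spectrum; in the second the rank does not grow.

So rank-one blocks preserve the eigenvalues of $C$, but the same rank-one block everywhere wastes the space. The way out is to use many copies of $C$, with mutually orthogonal rank-one blocks for different copies, arranged so that every block position is used exactly once. Orthogonality comes from the rows of a Hadamard matrix, and "exactly once" comes from decomposing a complete graph.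

**Definition (type $(k,m)$).** For integers $1\le m<k/2$ put $x=m/k$. A symmetric matrix $C$ of order $N$ with zero diagonal and entries in $\{0,\pm1\}$ is of type $(k,m)$ if its eigenvalues are $k-m$ with multiplicity $xN$ and $-m$ with multiplicity $(1-x)N$.

For example, $J_k-I_k$ has spectrum $k-1,(-1)^{k-1}$, so it is of type $(k,1)$ for $k\ge3$.

If $C$ is of type $(k,m)$, then $(C-(k-m)I)(C+mI)=0$, i.e. $C^2=(k-2m)C+m(k-m)I$. The diagonal of $C^2$ counts nonzero entries in rows, so every row has exactly $\delta:=m(k-m)$ of them. The underlying graph $K$ of $C$ (with $u\sim w$ if $C_{uw}\ne0$) is thus $\delta$-regular on $N$ vertices, with $e=N\delta/2$ edges.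

**Wilson's theorem** (R. M. Wilson, *Decompositions of complete graphs into subgraphs isomorphic to a given graph*, Proc. Fifth British Combinatorial Conf. 1975, Congr. Numer. XV (1976) 647–659). Let $K$ be a graph with $e$ edges and let $g$ be the gcd of its degrees. For all sufficiently large $v$ with $v(v-1)\equiv0\pmod{2e}$ and $v\equiv1\pmod g$, the edges of $K_v$ decompose into edge-disjoint copies of $K$. As an illustration, $K_7$ decomposes into the seven triangles $\{i,i+1,i+3\}$ modulo $7$, because each of the differences $\pm1,\pm2,\pm3$ occurs exactly once in $\{0,1,3\}$.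

For our $K$ we have $g=\delta$, which divides $2e=N\delta$. So all large $v\equiv1\pmod{2e}$ qualify.

**Lemma 8.** Let $C$ be of type $(k,m)$ and $x=m/k$. Let $v\equiv1\pmod{2e}$ be so large that $K_v$ decomposes into copies of $K$. Put $r=(v-1)/\delta$, let $r'\ge r$ be the order of a Hadamard matrix, and let $n\ge vr'$. If the right side below is positive, then
$$\mathrm{sdi}^A(\mathcal G_n)\ge2\,r'vr\,m(1-2x)-2n .\tag{5}$$

**Step 1: the matrix $T$.** Fix a decomposition. Each vertex $i$ of $K_v$ lies on $v-1$ edges, and each copy through $i$ uses $\delta$ of them, so $i$ lies in exactly $r$ copies. Let $X$ be the set of pairs $(i,\ell)$ with $i$ a vertex of the copy $\ell$; so $|X|=vr$, and there are $vr/N$ copies. Identify each copy with $K$, so that it carries a matrix $C^{(\ell)}$ equal to $C$ up to naming. Let $\mathcal A$ be the block diagonal matrix on $X$ with blocks $C^{(\ell)}$.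

For each $i$ assign to the $r$ copies $\ell\ni i$ distinct rows $\epsilon_{i,\ell}\in\{\pm1\}^{r'}$ of the Hadamard matrix. Let $\mathcal E$ be the $vr'\times vr$ matrix with columns $e_i\otimes\epsilon_{i,\ell}$ (with $\epsilon_{i,\ell}$ written as a column here). Columns with different $i$ are orthogonal; columns with the same $i$ and different $\ell$ are orthogonal because the rows of a Hadamard matrix are; each column has squared length $r'$. So $\mathcal E^T\mathcal E=r'I$. Put
$$T=\mathcal E\mathcal A\mathcal E^T,$$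
a symmetric matrix of order $vr'$, seen as a $v\times v$ array of blocks of size $r'$.

**Step 2: the entries of $T$.** The $(i,j)$ block is $\sum_\ell C^{(\ell)}_{ij}\,\epsilon_{i,\ell}^T\epsilon_{j,\ell}$ with $\epsilon$ as row vectors, summed over copies containing both $i$ and $j$. For $i\ne j$, the number $C^{(\ell)}_{ij}$ is nonzero exactly when $ij$ is an edge of the copy $\ell$, which happens for exactly one $\ell$. So the block is $\pm\epsilon_{i,\ell}^T\epsilon_{j,\ell}$ and all its entries are $\pm1$. For $i=j$ the block is $0$, as $C$ has zero diagonal.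

**Step 3: the spectrum of $T$.** Since $\mathcal E/\sqrt{r'}$ is an isometry, $T$ has the eigenvalues of $r'\mathcal A$, and $0$ on the orthogonal complement of its image. With $vr/N$ blocks, the spectrum of $T$ is
$$r'(k-m)\ \text{with multiplicity } f=xvr,\qquad-r'm\ \text{with multiplicity } g'=(1-x)vr,$$
and $0$ otherwise. As $x<\frac12$, $f<g'$.

As a check take $C=J_3-I_3$, $v=7$ with the seven triangles above, $r=3$, $r'=4$. Then $T$ has order $28$ and spectrum $8^7,0^7,(-4)^{14}$. The sum of squares is $448+224=672$, which is the number $28^2-7\cdot16$ of nonzero entries.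

**Step 4: the two graphs.** Let $J'=(J_v-I_v)\otimes J_{r'}$. The matrices $\frac12(J'\pm T)$ are symmetric, have entries in $\{0,1\}$ and zero diagonal, so they are adjacency matrices of graphs on $vr'$ vertices. Add $n-vr'$ isolated vertices to get graphs $G_\pm$ of order $n$, with adjacency matrices $\frac12(J'\pm T)\oplus0$.

To remove $J'$ we use Mirsky's inequality: $\sum_s|\lambda_s(Z)-\lambda_s(Z')|\le\|Z-Z'\|_*$ for symmetric $Z,Z'$. Here is a proof. Write $Z-Z'=X_+-X_-$ with positive semidefinite parts such that $\|Z-Z'\|_*=\operatorname{tr}X_++\operatorname{tr}X_-$, and put $Y=Z+X_-=Z'+X_+$. By Weyl's monotonicity $\lambda_s(Y)\ge\lambda_s(Z),\lambda_s(Z')$, so $\sum_s|\lambda_s(Z)-\lambda_s(Z')|\le\sum_s(\lambda_s(Y)-\lambda_s(Z))+\sum_s(\lambda_s(Y)-\lambda_s(Z'))=\operatorname{tr}X_-+\operatorname{tr}X_+$.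

The nonzero eigenvalues of $J'$ are $r'(v-1)$ once and $-r'$ with multiplicity $v-1$, so $\|\frac12J'\|_*=r'(v-1)\le n$. Applying Mirsky's inequality once to $G_+$ and once to $G_-$,
$$\sigma\ge\tfrac12\sum_{s=1}^n\big|\lambda_s(T\oplus0)-\lambda_s(-T\oplus0)\big|-2n,\qquad \sigma:=\sum_s|\lambda_s(G_+)-\lambda_s(G_-)| .$$

**Step 5: the distance between $T$ and $-T$.** Write $\lambda_s=\lambda_s(T\oplus0)$; then $\lambda_s(-T\oplus0)=-\lambda_{n+1-s}$. Since $2f<f+g'=vr\le n$, we may define $\varepsilon_s=+1$ for $s\le f$ and for $s>n-f$, and $\varepsilon_s=-1$ otherwise. Then $\varepsilon_{n+1-s}=\varepsilon_s$, so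
$$\sum_s|\lambda_s+\lambda_{n+1-s}|\ge\sum_s\varepsilon_s(\lambda_s+\lambda_{n+1-s})=2\sum_s\varepsilon_s\lambda_s .$$
The top $f$ eigenvalues $r'(k-m)$ get sign $+$. Of the bottom $g'$ eigenvalues $-r'm$, the last $f$ get sign $+$ and the other $g'-f$ get sign $-$. So
$$2\sum_s\varepsilon_s\lambda_s=2r'\big[f(k-m)+m(g'-f)-mf\big]=4r'f(k-2m),$$
where $g'm=f(k-m)$ was used ($T$ has trace $0$). As $fk=xkvr=mvr$, we have $f(k-2m)=fk(1-2x)=vrm(1-2x)$. Hence $\sigma\ge2r'vrm(1-2x)-2n$. If this is positive, the spectra differ, $G_+$ and $G_-$ are not isomorphic, and (5) follows. $\square$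

## From special orders to all large orders

This section fills the gaps between the orders $vr'$. We recall Paley's matrices, which are used here and once more at the end.

For an odd prime $q$ let $\chi$ be the quadratic character modulo $q$, with $\chi(0)=0$, and let $U_{xy}=\chi(x-y)$, a matrix of order $q$. Then $U\mathbf 1=0$. Moreover $UU^T=qI-J$: the diagonal entries are $q-1$, and for $x\ne y$, with $t=x-z$ and $c=y-x\neq0$, the entry is $\sum_{t\ne0}\chi(t)\chi(t+c)=\sum_{t\ne0}\chi(1+c/t)=\sum_{u\ne1}\chi(u)=-1$.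

If $q\equiv3\pmod4$, then $\chi(-1)=-1$ and $U$ is skew. Put $W=\begin{pmatrix}0&\mathbf 1^T\\-\mathbf 1&U\end{pmatrix}$, which is also skew, with $WW^T=qI$ (the lower right block is $J+UU^T$, and the off-diagonal blocks vanish because $U\mathbf 1=0$). So $I+W$ has entries $\pm1$ and $(I+W)(I+W)^T=I-W^2=I+WW^T=(q+1)I$. It is a Hadamard matrix of order $q+1$. For $t>0$ let $\operatorname{had}(t)$ be the least number of the form $q+1\ge t$ with $q\equiv3\pmod4$ prime. By the prime number theorem in arithmetic progressions, for each $\varepsilon>0$ there is a prime $q\equiv3\pmod4$ in $(t,(1+\varepsilon)t]$ for all large $t$; so $\operatorname{had}(t)\sim t$.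

**Lemma 9.** If a matrix of type $(k,m)$ exists and $x=m/k$, then
$$\liminf_{n\to\infty}\frac{\mathrm{sdi}^A(\mathcal G_n)}{n^{3/2}}\ge2(1-2x)\sqrt{\frac x{1-x}} .$$

**Proof.** For large $v\equiv1\pmod{2e}$ take $r=(v-1)/\delta$, $r'=\operatorname{had}(r)$ and $n(v)=vr'$. Then $n(v)\sim v^2/\delta$. As $\operatorname{had}$ is nondecreasing, $n(v)$ is increasing, and $n(v+2e)/n(v)\to1$. Given a large $n$, let $v$ be the largest such number with $n(v)\le n$. Then $n(v)\le n<n(v+2e)$, so $n(v)\sim n$ as $n\to\infty$. Therefore $v\sim\sqrt{\delta n}$ and $r\sim r'\sim\sqrt{n/\delta}$, and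
$$r'vr\,m\sim n\cdot\sqrt{\frac n\delta}\;m=n^{3/2}\frac m{\sqrt{m(k-m)}}=n^{3/2}\sqrt{\frac x{1-x}} .$$
In particular the right side of (5) is positive for large $n$, and dividing (5) by $n^{3/2}$ gives the claim, as $2n/n^{3/2}\to0$. $\square$

Already $C=J_5-I_5$, of type $(5,1)$, gives $\liminf\ge2\cdot\frac35\cdot\frac12=0.6$. By (1), $E_n^{\max}\le\frac12n^{3/2}+\frac n2$, so the conjecture fails for all large $n$. But $J_k-I_k$ only yields $x=1/k$, and $x^*=\frac{3-\sqrt5}4$ is irrational. For the sharp constant we need types $(k,m)$ with $m/k$ arbitrarily close to $x^*$.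

## Signed cubes and dyadic proportions

**Proposition 10.** For every dyadic rational $x=m/2^h\in(0,\frac12)$ there is a matrix of type $(2^h,m)$. Consequently $\liminf_n\mathrm{sdi}^A(\mathcal G_n)/n^{3/2}\ge2(1-2x)\sqrt{x/(1-x)}$.

The plan is to produce $C+mI$ as a Gram matrix $\Phi^T\Phi$, where $\Phi$ consists of selected rows of a matrix $B$ with $B^2=kI$. Then the eigenvalues are $k$ and $0$ automatically, and the selection must be made so that the entries come out right.

**Step 1: the signed cube.** Put $k=2^h$ and $N=2^k$. As in Huang, *Ann. of Math.* 190 (2019), define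
$$B_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad B_j=\begin{pmatrix}B_{j-1}&I\\I&-B_{j-1}\end{pmatrix}.$$
These are symmetric. By induction $B_j^2=jI$: the diagonal blocks of $B_j^2$ are $B_{j-1}^2+I=jI$ and the off-diagonal blocks are $B_{j-1}-B_{j-1}=0$. Taking absolute values of entries, $|B_j|$ is the adjacency matrix of the cube $Q_j$, since $Q_j$ is two copies of $Q_{j-1}$ joined by a perfect matching. For instance $B_2$ is a signing of the 4-cycle with one negative edge. Put $B=B_k$, with rows and columns indexed by $\mathbb F_2^k$.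

**Step 2: the selected rows.** We need a set $D$ of vertices of $Q_k$ such that every vertex has exactly $m$ neighbors in $D$. Let $L$ be the $h\times k$ matrix over $\mathbb F_2$ whose columns are all the $k=2^h$ elements of $\mathbb F_2^h$. Choose $Y\subset\mathbb F_2^h$ with $|Y|=m$ and let $D=\{y\in\mathbb F_2^k:Ly\in Y\}$. For any vertex $u$, the neighbors are $u+e_j$, and $L(u+e_j)=Lu+Le_j$ runs exactly once through $\mathbb F_2^h$ as $j$ varies. So exactly $m$ of the neighbors lie in $D$. Counting pairs (vertex, neighbor in $D$) in two ways gives $Nm=|D|k$, so $|D|=xN$.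

**Step 3: the Gram matrix.** Let $\Phi$ consist of the rows of $B$ indexed by $D$. Then $\Phi\Phi^T$ is the $D\times D$ part of $B^2=kI$, so $\Phi\Phi^T=kI$, and $\Phi^T\Phi$ has eigenvalues $k$ with multiplicity $xN$ and $0$ with multiplicity $(1-x)N$. Its entry $(u,w)$ is $\sum_{y\in D}B_{yu}B_{yw}$. For $u=w$ this counts the neighbors of $u$ in $D$, so it is $m$. For $u\ne w$ a term is nonzero only if $y$ is a common neighbor of $u$ and $w$, which requires distance $2$. In that case there are exactly two common neighbors, and their contributions $\pm1$ to $(B^2)_{uw}=0$ cancel. So the entry of $\Phi^T\Phi$ is $0$ if none or both of them lie in $D$, and $\pm1$ if exactly one does. Hence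
$$C:=\Phi^T\Phi-mI$$
is symmetric with zero diagonal and entries in $\{0,\pm1\}$, and its spectrum is $(k-m)^{xN},(-m)^{(1-x)N}$. It is of type $(k,m)$, and Lemma 9 gives the second statement. $\square$

For $k=4$, $m=1$ one can see the matrix: $N=16$, $|D|=4$, every vertex has exactly one neighbor in $D$, and so $u\ne w$ are joined in $K$ exactly when they are neighbors of the same $y\in D$. Thus $K$ consists of four disjoint copies of $K_4$, and each block of $C$ is $bb^T-I$ with $b\in\{\pm1\}^4$, with spectrum $3,(-1)^3$.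

## The two limits

**Step 1: the limit of $\mathrm{sdi}^A(\mathcal G_n)/n^{3/2}$.** Dyadic rationals are dense and $x\mapsto2(1-2x)\sqrt{x/(1-x)}$ is continuous on $(0,\frac12)$. Let $x\to x^*$ through dyadic rationals in Proposition 10. At $x^*$ the value is half of (2), that is $\frac\gamma2$. So $\liminf_n\mathrm{sdi}^A(\mathcal G_n)/n^{3/2}\ge\frac\gamma2$. The upper bound already proved gives $\mathrm{sdi}^A(\mathcal G_n)/n^{3/2}\le\frac\gamma2+n^{-1/2}$. Hence the limit exists and equals $\frac\gamma2=2\varphi^{-5/2}$.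

**Step 2: the size of $E_n^{\max}$.** By (1), $E_n^{\max}\le\frac12n^{3/2}+\frac n2$. For the lower bound let $q\equiv1\pmod4$ be prime. Now $\chi(-1)=1$ and $U$ is symmetric, so $\frac12(J-I+U)$ is the adjacency matrix of a graph, the Paley graph. On $\mathbf 1$ it has eigenvalue $\frac{q-1}2$. On $\mathbf 1^\perp$ we have $U^2=qI$, so the eigenvalues of $U$ there are $\pm\sqrt q$, equally often because $\operatorname{tr}U=0$ and $U\mathbf 1=0$. So the remaining eigenvalues of the graph are $\frac{-1\pm\sqrt q}2$, each with multiplicity $\frac{q-1}2$, and the energy is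
$$\tfrac{q-1}2+\tfrac{q-1}2\Big(\tfrac{\sqrt q-1}2+\tfrac{\sqrt q+1}2\Big)=\tfrac{q-1}2(1+\sqrt q).$$
Let $q$ be the largest prime $\equiv1\pmod4$ with $q\le n$; by the prime number theorem in arithmetic progressions $q\sim n$. Adding $n-q$ isolated vertices does not change the energy, so $E_n^{\max}\ge(\frac12-o(1))n^{3/2}$. Therefore $E_n^{\max}\sim\frac12n^{3/2}$.

**Step 3: the ratio.** Dividing the two limits, $\mathrm{sdi}^A(\mathcal G_n)/E_n^{\max}\to\frac{\gamma/2}{1/2}=\gamma>1.2$. In particular $\mathrm{sdi}^A(\mathcal G_n)>E_n^{\max}$ for all sufficiently large $n$, so the conjectured equality fails for all of these $n$, as it does for $n=27$. This completes the proof of Theorem 2. $\blacksquare$
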